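# Edge removal and the spectral gap of $G(n,p)$

## 1. Flat eigenvectors, where one test vector is enough

Delete an edge from a graph. There are fewer connections, so one may expect random walk to mix more slowly, that is, the spectral gap to drop. For the normalized Laplacian this need not happen, because the deletion also changes the degrees. Our question is: in the dense random graph $G(n,p)$, for how many edges does deletion make the gap strictly larger?

We start with a related question that is easy: when does adding or removing an edge make the gap smaller, if the relevant eigenvector has coordinates of comparable size?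

**Definition (normalized Laplacian and gap).** Let $H$ be a graph on $[n]=\{1,\dots,n\}$ without isolated vertices, with adjacency matrix $A$ and diagonal degree matrix $D=\mathrm{diag}(d_1,\dots,d_n)$. Its normalized Laplacian is
$$\mathcal L_H=D^{-1/2}(D-A)D^{-1/2}=\mathrm{Id}-M,\qquad M=D^{-1/2}AD^{-1/2},$$
with eigenvalues $0=\lambda_1\le\lambda_2\le\dots\le\lambda_n\le2$. The spectral gap is $\lambda_2=\lambda_2(H)$.

Recall that $\lambda_2=0$ iff $H$ is disconnected, and that $1/\lambda_2$ is the relaxation time of simple random walk. If $\mathcal L_Hf=\lambda f$ and $h=D^{-1/2}f$, then $Ah=(1-\lambda)Dh$. We work with $h$ rather than $f$.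

**Lemma 1 (variational formula).** If $H$ has no isolated vertices and $m_H$ edges, then
$$\lambda_2(H)=\min_{h\ \text{nonconstant}}\ \frac{\sum_{ij\in E(H)}(h_i-h_j)^2}{\sum_i d_ih_i^2-\bigl(\sum_i d_ih_i\bigr)^2/(2m_H)} .\tag{1}$$

*Proof.* With $f=D^{1/2}h$ we have $f^T\mathcal L_Hf=h^T(D-A)h=\sum_{ij\in E}(h_i-h_j)^2$ and $\|f\|^2=\sum d_ih_i^2$. The vector $D^{1/2}\mathbf 1$ is a $0$-eigenvector, so $\lambda_2$ is the minimum of $f^T\mathcal L_Hf/\|f\|^2$ over nonzero $f\perp D^{1/2}\mathbf 1$, that is, over $h\ne0$ with $\sum d_ih_i=0$; such $h$ are nonconstant. For an arbitrary nonconstant $h$ put $c=\sum d_ih_i/(2m_H)$. Then $h-c\mathbf 1$ is nonzero and satisfies $\sum d_i(h_i-c)=0$. Its numerator is that of $h$, and $\sum d_i(h_i-c)^2=\sum d_ih_i^2-(\sum d_ih_i)^2/(2m_H)$. So the two minima agree. $\square$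

**Example (the paw).** Take the triangle $123$ with a pendant edge $34$; the degrees are $2,2,3,1$. Solve $Ah=\theta Dh$. The antisymmetric vector $(1,-1,0,0)$ gives $\theta=-\frac12$. For $h=(x,x,y,z)$ the equations are $x+y=2\theta x$, $2x+z=3\theta y$, $y=\theta z$. They give $6\theta^3-3\theta^2-4\theta+1=(\theta-1)(6\theta^2+3\theta-1)=0$. The second largest $\theta$ is $\theta=(-3+\sqrt{33})/12\approx0.229$, so $\lambda_2\approx0.771$, with $h\approx(-0.42,-0.42,0.23,1)$.

- Removing $12$ leaves a star with three leaves, where $\lambda_2=1$: the gap increases. Here $h_1h_2>0$.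
- Removing $13$ leaves a path on four vertices, where $1-\lambda$ takes the values $1,\frac12,-\frac12,-1$, so $\lambda_2=\frac12$: the gap decreases. Here $h_1h_3<0$.

The sign of $h_uh_v$ gave the right answer in both cases. For each graph $G$ without isolated vertices we fix, once and for all, a vector $g=g(G)\in\mathbb R^n$ with
$$\|g\|=1,\qquad Ag=(1-\lambda_2)Dg,\qquad \sum_id_ig_i=0, \tag{2}$$
namely a multiple of $D^{-1/2}f$, where $f\perp D^{1/2}\mathbf 1$ is a $\lambda_2$-eigenvector of $\mathcal L_G$. Write $\lambda=\lambda_2(G)$ and $Q=\sum d_ig_i^2>0$. Then $\sum_{ij\in E}(g_i-g_j)^2=g^T(D-A)g=\lambda Q$. Also $g$ is nonconstant, since $g\ne0$ and $\sum d_ig_i=0$.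

**Lemma 2 (two test inequalities).** Let $G$ have $m$ edges and no isolated vertices.

(A) If $uv\in E$ and $G-uv$ has no isolated vertex, then $\lambda_2(G-uv)<\lambda$ whenever
$$(1-\lambda)(g_u^2+g_v^2)-2g_ug_v-\lambda\frac{(g_u+g_v)^2}{2(m-1)}>0. \tag{3}$$

(B) If $uv\notin E$, then $\lambda_2(G+uv)<\lambda$ whenever
$$(1-\lambda)(g_u^2+g_v^2)-2g_ug_v+\lambda\frac{(g_u+g_v)^2}{2(m+1)}<0. \tag{4}$$

*Proof.* Insert $h=g$ in (1). In $G-uv$ the degrees of $u,v$ drop by one, so the degree-weighted sum of $g$ is $0-(g_u+g_v)$ and that of $g^2$ is $Q-g_u^2-g_v^2$. Hence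
$$\lambda_2(G-uv)\le\frac{\lambda Q-(g_u-g_v)^2}{Q-g_u^2-g_v^2-\frac{(g_u+g_v)^2}{2(m-1)}} .$$
The denominator is positive, since $g$ is nonconstant. The right side is $<\lambda$ iff $(g_u-g_v)^2>\lambda(g_u^2+g_v^2)+\lambda(g_u+g_v)^2/(2(m-1))$, which is (3). In $G+uv$, in the same way,
$$\lambda_2(G+uv)\le\frac{\lambda Q+(g_u-g_v)^2}{Q+g_u^2+g_v^2-\frac{(g_u+g_v)^2}{2(m+1)}},$$
and this is $<\lambda$ iff (4) holds. $\square$

**Proposition 3 (flat case).** Let $G$ have minimum degree at least $2$ and $m$ edges, and let $0<\ell\le L$ satisfy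
$$L^2\Bigl(|1-\lambda_2|+\frac2{m-1}\Bigr)<\ell^2. \tag{5}$$
Let $u\ne v$ be vertices with $\ell/\sqrt n\le|g_u|,|g_v|\le L/\sqrt n$. (a) If $uv\notin E$ and $g_ug_v>0$, adding $uv$ strictly decreases $\lambda_2$. (b) If $uv\in E$ and $g_ug_v<0$, removing $uv$ strictly decreases $\lambda_2$.

*Proof.* We have $|2g_ug_v|\ge2\ell^2/n$ and $|1-\lambda|(g_u^2+g_v^2)\le2L^2|1-\lambda|/n$. Since $\lambda\le2$ and $(g_u+g_v)^2\le4L^2/n$, the last terms in (3) and (4) are at most $4L^2/(n(m-1))$ in absolute value. By (5) the term $-2g_ug_v$ is larger in absolute value than the other two together, so it decides the sign of the left sides of (3) and (4). $\square$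

So if all coordinates of $g$ are of order $1/\sqrt n$ and $\lambda_2$ is close to $1$, then adding any non-edge inside $P=\{g>0\}$ or inside its complement lowers the gap. If a fraction $\alpha$ of the vertices lies in $P$, a pair of vertices lies on one side for a fraction about $s=\alpha^2+(1-\alpha)^2\ge\frac12$ of all pairs. For additions, in the flat case, the question is answered.

## 2. What changes for removals in $G(n,p)$

Fix $p\in(0,1)$ and let $G\sim G(n,p)$. Put $\sigma^2=p(1-p)$, $N=\binom n2$, $m=|E(G)|$. "Whp" means with probability tending to $1$ as $n\to\infty$ with all other parameters fixed. The letters $C,C_0,C_1,\dots,c,\dots$ denote positive constants that depend only on $p$, unless a further dependence is shown; $C$ and $C_p$ may change from line to line. A conjecture of Fan Chung (2014; the source of the problem is http://mracz.princeton.edu/spectral_gap_poster_NRC.pdf) says that there is $c=c(p)>0$ such that whp at least a $c$ fraction of the edges $e$ of $G$ satisfy $\lambda_2(G-e)>\lambda_2(G)$.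

For a graph $H$ without isolated vertices and a non-edge $e$, let $\mathrm{inc}(H,e)=1$ if $\lambda_2(H+e)<\lambda_2(H)$, and $0$ otherwise; also $\mathrm{inc}(H,e)=0$ if $H$ has isolated vertices. Let

- $F(G)$ be the fraction of edges $e$ of $G$ with $\mathrm{inc}(G-e,e)=1$; whp all degrees are at least $2$, and then this is the fraction of edges whose removal increases $\lambda_2$;
- $F_{\mathrm{dec}}(G)$ be the fraction of edges whose removal strictly decreases $\lambda_2$;
- $F'(G)$ be the fraction of non-edges $e$ with $\mathrm{inc}(G,e)=1$, that is, whose addition decreases $\lambda_2$.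

With $g=g(G)$ as in (2), put
$$P=\{i:g_i>0\},\qquad\alpha=\frac{|P|}n,\qquad s=s(G)=\alpha^2+(1-\alpha)^2=\tfrac12+2(\alpha-\tfrac12)^2\ge\tfrac12 .$$

**Theorem 4.** $F(G)-s(G)\to0$ in probability. Hence for every $\varepsilon>0$, whp $F(G)\ge\frac12-\varepsilon$. In particular the conjecture holds, with any $c<\frac12$.

**Theorem 5.** The empirical distribution of $(\sqrt n\,g_i)_{i\le n}$ converges weakly, in probability, to $N(0,1)$. Consequently $F(G)\to\frac12$ in probability. More precisely, each of the following fractions tends to $\frac12$ in probability: edges whose removal strictly increases, respectively strictly decreases, $\lambda_2$; non-edges whose addition strictly decreases, respectively strictly increases, $\lambda_2$. Moreover, for all but an $o(1)$ fraction of the edges $uv$ (in probability), removal increases $\lambda_2$ if $g_ug_v>0$ and decreases it if $g_ug_v<0$.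

Weak convergence in probability means that for each $u\in\mathbb R$, $\frac1n\#\{i:\sqrt n\,g_i\le u\}\to\Phi(u)$ in probability, where $\Phi$ is the standard normal distribution function.

Two things separate these theorems from Proposition 3.

First, to show that a removal increases the gap one needs a lower bound on $\lambda_2(G-e)$, and test vectors only give upper bounds. The sensible first attempt is perturbative: delete an edge with $g_ug_v>0$, see that the Rayleigh quotient of $g$ goes up, and conclude. This fails because another vector may become the minimizer. Take $K_{4,4}$: here $d_i=4$, $m=16$, and $A$ has eigenvalues $\pm4$ and $0$ (six times), so $\lambda_2=\dots=\lambda_7=1$. Every vector with zero sum on each side is an eigenvector for $\lambda_2$. Let $uv$ be an edge, and let $g$ take the values $\pm1/\sqrt8$, each twice on each side, with $g_u=g_v=1/\sqrt8$. After removal of $uv$ the quotient in (1) at $g$ is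
$$\frac{4-0}{4-\frac14-\frac{1/2}{30}}>1 .$$
But reversing the signs of $g$ on the side of $v$ gives an eigenvector $g'$ with $g'_u=-g'_v$, whose quotient after removal is $(4-\frac12)/(4-\frac14)=\frac{14}{15}<1$. So removing $uv$ decreases the gap, although $g$ is perfectly flat and $g_ug_v>0$. A perturbative argument would have to control the competing eigenvectors and the distance from $\lambda_2$ to $\lambda_3$. We shall not need either.

Second, nothing so far says that $g$ is close to flat in a random graph.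

For the first difficulty, observe that "removing $e$ from $G$ increases $\lambda_2$" is the same event as "adding $e$ to $H=G-e$ decreases $\lambda_2$". In the paw, removing $12$ raised the gap; equivalently, adding $12$ to the star lowers it. The second form is an upper bound, which a test vector for $H$ can prove. Moreover, if $e$ is a uniform edge of $G$, then $(G-e,e)$ has almost the same law as (random graph, uniform non-edge). Hence $\mathbb EF\approx\mathbb EF'$. Now Proposition 3(a) will give $F'\gtrsim s$, so $\mathbb EF\gtrsim\mathbb Es$ on average. Proposition 3(b) will give $F\le1-F_{\mathrm{dec}}\lesssim s$ pointwise. A variable that is at most $s$ and has the mean of $s$ must be close to $s$. This is the whole mechanism of Theorem 4, once flatness is known for most coordinates.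

## 3. The eigenvector equation in $G(n,p)$

Let $J$ be the all-ones matrix and $W=A-p(J-\mathrm{Id})$. It is symmetric with zero diagonal, and the entries above the diagonal are independent, centered, of variance $\sigma^2$, with $|W_{ij}|\le1$; each takes two values at distance $1$.

Recall Hoeffding's inequality: if $X_j$ are independent, centered, and $X_j$ lies in an interval of length $\ell_j$, then $\mathbb P(|\sum X_j|>x)\le2e^{-2x^2/\sum\ell_j^2}$.

Recall nets: if $Y$ lies in a ball of radius $R$ in $\mathbb R^d$, a maximal $t$-separated subset of $Y$ is a $t$-net of $Y$, and it has at most $(1+2R/t)^d$ points, because the balls of radius $t/2$ around its points have disjoint interiors and lie in a ball of radius $R+t/2$. If $\mathcal N$ is a $\frac14$-net of the unit sphere and $S$ is a symmetric matrix, then $\|S\|\le2\max_{y\in\mathcal N}|y^TSy|$: take a unit $x$ with $|x^TSx|=\|S\|$ and $y\in\mathcal N$ with $\|x-y\|\le\frac14$; then $|x^TSx-y^TSy|=|x^TS(x-y)+(x-y)^TSy|\le\frac12\|S\|$.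

**Lemma 6.** Whp: (F1) $\|W\|\le C_0\sqrt n$; (F2) $\max_i|d_i-pn|\le2\sqrt{n\log n}$; (F3) $|m-pN|\le n^{3/2}$.

*Proof.* (F1) is in Vershynin, *High-Dimensional Probability*, Cor. 4.4.8; here is a direct argument. For a unit $x$, $x^TWx=\sum_{i<j}2x_ix_jW_{ij}$, and $\sum_{i<j}(2x_ix_j)^2\le2$. Hoeffding gives $\mathbb P(|x^TWx|>2\sqrt n)\le2e^{-4n}$. A $\frac14$-net of the sphere has at most $9^n$ points and $9<e^4$, so whp $\|W\|\le4\sqrt n$. (F2): Hoeffding for $d_i-p(n-1)$ and a union bound over $i$ give failure probability at most $2n\cdot n^{-8+o(1)}$. (F3): $\mathrm{Var}(m)=N\sigma^2\le n^2/8$, and Chebyshev gives at most $1/(8n)$. $\square$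

From now on in this section assume (F1)–(F3) and $n$ large; in particular all degrees are at least $2$.

**Step 1: $\lambda_2$ is close to $1$.** The numbers $1-\lambda_k$ are the eigenvalues of $M$. Since $A=W+pJ-p\,\mathrm{Id}\succeq-(p+C_0\sqrt n)\mathrm{Id}$, and the eigenvalues of $M$ are critical values of $y^TAy/y^TDy$, all of them are at least $-(p+C_0\sqrt n)/\min_id_i$. On the other side, $1-\lambda_2$ is the second largest eigenvalue of $M$. Apply Courant–Fischer with the codimension-one space $\{D^{1/2}y:y\perp\mathbf 1\}$, on which $J$ contributes nothing: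
$$1-\lambda_2\le\max_{y\perp\mathbf 1}\frac{y^TAy}{y^TDy}=\max_{y\perp\mathbf 1}\frac{y^TWy-p\|y\|^2}{y^TDy}\le\frac{\|W\|}{\min_id_i}\le\frac{C_0\sqrt n}{\min_id_i}.$$
Hence
$$|1-\lambda_2|\le C_1/\sqrt n. \tag{6}$$

**Step 2: $g$ is nearly an eigenvector of $W$, up to a constant vector.** The purpose is to replace the degree matrix by $pn\,\mathrm{Id}$. Insert $A=W+pJ-p\,\mathrm{Id}$ and $D=pn\,\mathrm{Id}+(D-pn)$ in $Ag=(1-\lambda_2)Dg$:
$$Wg+a\mathbf 1-\nu g=r,\qquad a=p\sum_ig_i,\quad\nu=(1-\lambda_2)pn+p,\quad r=(1-\lambda_2)(D-pn)g. \tag{7}$$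
By (6) and (F2), $\|r\|\le2C_1\sqrt{\log n}$ and $|\nu|\le C_2\sqrt n$. Since $|a|\sqrt n=\|a\mathbf 1\|\le\|r\|+\|W\|+|\nu|$, also $|a|\le C_3$.

## 4. Approximate eigenvectors have few small coordinates

We want: for most $i$, $|g_i|$ is of order $1/\sqrt n$. The upper bound is immediate from $\|g\|=1$. For the lower bound we show that no approximate solution of (7), for any $a$ and $\nu$, can be tiny on a set of $\eta n$ coordinates.

The natural plan is a net argument: a $t$-net of the unit sphere has about $(3/t)^n$ points, and for one fixed spread-out vector $x$ the chance that all coordinates of $Wx+a\mathbf 1-\nu x$ are $O(t)$ is about $(Ct)^n$. The product is $C^n$, so the plan fails, and by exactly a constant to the power $n$; there is no power of $t$ to spare. If $x$ is tiny on $\eta n$ coordinates, however, the net only needs dimension $(1-\eta)n$, while the number of rows that can be used stays near $n$. The spare factor $t^{cn}$ wins. Before this, vectors concentrated on few coordinates must be excluded,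 since for them the small-ball estimate is false. The simplest instance is $x=(1,0,\dots,0)$: coordinate $i\ne1$ of $Wx+a\mathbf 1-\nu x$ is $W_{i1}+a$, whose two possible values differ by $1$, so one of them has absolute value at least $\frac12$, and the vector is not small.

**Lemma 7 (anticoncentration).** Let $T=\sum_j\xi_jy_j$ with $\xi_j$ i.i.d. copies of $W_{12}$ and $y\ne0$. Put $\beta=\sigma^2/(12\sigma^2+2)$. For all $u\in\mathbb R$ and $v\ge0$,
$$\mathbb P\bigl(|T-u|<\tfrac\sigma2\|y\|\bigr)\le1-\tfrac\beta2, \tag{8}$$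
$$\mathbb P(|T-u|\le v)\le C\,\frac{v+\|y\|_\infty}{\sigma\|y\|}. \tag{9}$$

*Proof.* Let $T'$ be an independent copy and $Z=T-T'=\sum_jy_j\zeta_j$, where $\zeta_j=\xi_j-\xi_j'\in\{-1,0,1\}$ is symmetric with $\mathbb E\zeta_j^2=\mathbb E\zeta_j^4=2\sigma^2$. Then $\mathbb EZ^2=2\sigma^2\|y\|^2$ and
$$\mathbb EZ^4=2\sigma^2\sum_jy_j^4+3\sum_{j\ne k}4\sigma^4y_j^2y_k^2\le(12\sigma^4+2\sigma^2)\|y\|^4 .$$
The Paley–Zygmund inequality $\mathbb P(Z^2\ge\frac12\mathbb EZ^2)\ge\frac14(\mathbb EZ^2)^2/\mathbb EZ^4$ gives $\mathbb P(|Z|\ge\sigma\|y\|)\ge\beta$. If $T$ and $T'$ are both within distance less than $\frac\sigma2\|y\|$ of $u$, then $|Z|<\sigma\|y\|$. So $\mathbb P(|T-u|<\frac\sigma2\|y\|)^2\le1-\beta$, and $\sqrt{1-\beta}\le1-\beta/2$.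

For (9) use Berry–Esseen for independent summands. Since $\mathbb E|\xi|^3\le\sigma^2$, the distribution function of $T/(\sigma\|y\|)$ differs from $\Phi$ by at most $C\sigma^2\sum|y_j|^3/(\sigma\|y\|)^3\le C\|y\|_\infty/(\sigma\|y\|)$. The normal mass of an interval of length $2v/(\sigma\|y\|)$ is at most $v/(\sigma\|y\|)$, since $2/\sqrt{2\pi}<1$. $\square$

**Proposition 8.** For every $\eta\in(0,1)$ there is $t=t(\eta,p)\in(0,1)$ such that whp there are no unit $x\in\mathbb R^n$, $I\subset[n]$ with $|I|\ge\eta n$, $|a|\le C_3$, $|\nu|\le C_2\sqrt n$ with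
$$\|x_I\|\le t\quad\text{and}\quad\|Wx+a\mathbf 1-\nu x\|\le t\sqrt n .$$

*Proof.* We work on $\|W\|\le C_0\sqrt n$.

**Step 1: excluding vectors concentrated on few coordinates.** Let $0<\delta\le\frac12$, and fix $S\subset[n]$ with $|S|=\lfloor\delta n\rfloor$, a unit $x$ supported on $S$, and $a,\nu$. For $i\notin S$, $(Wx+a\mathbf 1-\nu x)_i=\sum_{j\in S}W_{ij}x_j+a$. These are independent over $i\notin S$, and by (8) each is at least $\sigma/2$ in absolute value with probability at least $\beta/2$. There are at least $n/2$ of them. By Chernoff (a sum of independent indicators whose mean is at least $\mu$ is below $\mu/2$ with probability at most $e^{-\mu/8}$; here $\mu=\beta n/4$), with probability at least $1-e^{-\beta n/32}$ at least $\beta n/8$ of them are that large, and then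
$$\|Wx+a\mathbf 1-\nu x\|\ge\tfrac\sigma2\sqrt{\beta n/8}=c_1\sqrt n,\qquad c_1=\sigma\sqrt{\beta/32}.$$
Take a $\gamma$-net of the unit sphere of $\mathbb R^S$ (at most $(3/\gamma)^{\delta n}$ points, $\gamma\le1$) and grids of spacing $\gamma$ for $a$ and $\gamma\sqrt n$ for $\nu$ (at most $C/\gamma^2$ pairs). Replacing $(x,a,\nu)$ by the nearest net point costs at most $(C_0+C_2+2)\gamma\sqrt n\le\frac{c_1}4\sqrt n$ for a suitable $\gamma=\gamma(p)$. With $\gamma$ fixed, choose $\delta=\delta(p)$ so small that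
$$\binom n{\lfloor\delta n\rfloor}\Bigl(\frac3\gamma\Bigr)^{\delta n}\frac C{\gamma^2}e^{-\beta n/32}\to0,$$
which is possible since $\frac1n\log\binom n{\lfloor\delta n\rfloor}$ is bounded by a quantity that tends to $0$ with $\delta$. So whp $\|Wx+a\mathbf 1-\nu x\|\ge\frac{3c_1}4\sqrt n$ for all unit $x$ with at most $\delta n$ nonzero coordinates and all admissible $a,\nu$.

Now suppose only that $x$ is a unit vector with $\|x_{S^c}\|\le\rho$ for some $|S|\le\delta n$. Then $x$ is at distance at most $\rho+(1-\sqrt{1-\rho^2})\le2\rho$ from $x_S/\|x_S\|$, so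
$$\|Wx+a\mathbf 1-\nu x\|\ge\bigl(\tfrac{3c_1}4-2\rho(C_0+C_2)\bigr)\sqrt n\ge\tfrac{c_1}2\sqrt n$$
for $\rho=\rho(p)$ small. Hence whp, for $t<c_1/2$:
$$x\text{ unit},\ \|Wx+a\mathbf 1-\nu x\|\le t\sqrt n\ \Longrightarrow\ \|x_{S^c}\|>\rho\ \text{ for all }|S|\le\delta n. \tag{10}$$

**Step 2: finding a small block on which $x$ is spread out.** This prepares the use of (9) with many independent rows. Let $x,I,a,\nu$ be as in the proposition; shrinking $I$, assume $|I|=\lceil\eta n\rceil$. Let $S$ be the positions of the $\lfloor\delta n\rfloor$ largest $|x_j|$. Off $S$ we have $\lfloor\delta n\rfloor x_j^2\le1$, so $|x_j|\le2/\sqrt{\delta n}$, and $\|x_{S^c}\|>\rho$ by (10). Split $[n]$ into $K=\lceil8/\eta\rceil$ fixed blocks of size at most $\eta n/4$. For some block, its intersection $J$ with $S^c$ has $\|x_J\|^2\ge\rho^2/K$. Let $y$ equal $x$ on $I^c$ and $0$ on $I$. Then $\|x-y\|\le t$ and $\|y_J\|^2\ge\rho^2/K-t^2\ge\rho^2/(2K)$ if $t^2\le\rho^2/(2K)$. So $y$ belongs to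
$$Y_I=\Bigl\{y\in\mathbb R^{I^c}:\|y\|\le1,\ \exists J,\ |J|\le\tfrac{\eta n}4,\ \|y_J\|^2\ge\tfrac{\rho^2}{2K},\ \|y_J\|_\infty\le\tfrac2{\sqrt{\delta n}}\Bigr\}.$$

**Step 3: discretizing.** Let $\mathcal N_I$ be a maximal $t$-separated subset of $Y_I$. The dimension is at most $(1-\eta)n$, so $|\mathcal N_I|\le(3/t)^{(1-\eta)n}$. Choose $y'\in\mathcal N_I$ with $\|y-y'\|\le t$, and $a',\nu'$ from grids of spacing $t$ and $t\sqrt n$ (at most $C/t^2$ pairs). Since $\|x-y'\|\le2t$ and $\nu x-\nu'y'=\nu(x-y')+(\nu-\nu')y'$,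
$$\|Wy'+a'\mathbf 1-\nu'y'\|\le t\sqrt n+2t(C_0+C_2)\sqrt n+2t\sqrt n=:C_5t\sqrt n .$$

**Step 4: the probability for one net point.** Fix $I,y',a',\nu'$ and a set $J=J(y')$ as in the definition of $Y_I$. Condition on all $W_{ij}$ except those with $i\notin J$, $j\in J$. The coordinates $Z_i=(Wy'+a'\mathbf 1-\nu'y')_i$, $i\notin J$, equal $\sum_{j\in J}W_{ij}y_j'$ plus constants, and they are independent. By (9), $\mathbb P(|Z_i|\le v)\le C_6(\eta)(v+n^{-1/2})$. Suppose $\sum_{i\notin J}Z_i^2\le C_5^2t^2n$ and take $v=2C_5t/\sqrt\eta$. At most $C_5^2t^2n/v^2=\eta n/4$ indices have $|Z_i|>v$, and $|J|\le\eta n/4$, so at least $(1-\frac\eta2)n$ indices $i\notin J$ have $|Z_i|\le v$. Choosing these indices in at most $2^n$ ways, for $n\ge n_0(t)$ (so that $n^{-1/2}\le t$) the probability is at most $2^n(C_7(\eta)t)^{(1-\eta/2)n}$, where $C_7(\eta)\ge1$ and we take $t$ with $C_7t\le1$.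

**Step 5: the union bound.** There are at most $2^n$ sets $I$. The total probability is at most
$$2^n\Bigl(\frac3t\Bigr)^{(1-\eta)n}\frac C{t^2}\,2^n(C_7t)^{(1-\eta/2)n}\le\frac C{t^2}\bigl(C_8(\eta)\,t^{\eta/2}\bigr)^n,$$
because the exponents of $t$ add up to $-(1-\eta)+(1-\frac\eta2)=\frac\eta2$. Neither $C_7$ nor $C_8$ depends on $t$; choose $t$ so small that $C_8t^{\eta/2}<\frac12$. $\square$

**Corollary 9.** Fix $\eta\in(0,1)$, $t=t(\eta,p)$, and let $U=\{i:t/\sqrt n\le|g_i|\le\eta^{-1/2}/\sqrt n\}$. Whp $|U^c|\le2\eta n$.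

*Proof.* Let $I=\{i:|g_i|<t/\sqrt n\}$. Then $\|g_I\|\le t$, and in (7) $\|r\|\le2C_1\sqrt{\log n}\le t\sqrt n$ for large $n$. So $|I|\ge\eta n$ would contradict Proposition 8. Since $\|g\|=1$, at most $\eta n$ indices have $|g_i|>\eta^{-1/2}n^{-1/2}$. $\square$

## 5. The sign rule and the count of pairs

**Proposition 10.** Fix $\eta\in(0,1)$. Whp, for all $u,v\in U$ simultaneously: if $uv\in E$ and $g_ug_v<0$, removing $uv$ strictly decreases $\lambda_2$; if $uv\notin E$ and $g_ug_v>0$, adding $uv$ strictly decreases $\lambda_2$. Moreover, whp,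
$$F_{\mathrm{dec}}(G)\ge1-s(G)-\tfrac{5\eta}p,\qquad F(G)\le s(G)+\tfrac{5\eta}p,\qquad F'(G)\ge s(G)-\tfrac{5\eta}{1-p}. \tag{11}$$

*Proof.* **Step 1: the sign rule.** Use Proposition 3 with $\ell=t$ and $L=\eta^{-1/2}$. By (6) and (F3) the left side of (5) is at most $\eta^{-1}(C_1n^{-1/2}+O(n^{-2}))$, which is below $t^2$ for large $n$.

**Step 2: counting.** For $X,Y\subset[n]$, $|\sum_{i\in X,j\in Y}W_{ij}|=|\mathbf 1_X^TW\mathbf 1_Y|\le\|W\|\sqrt{|X||Y|}\le C_0n^{3/2}$. Hence $e(P,P^c)\ge p\alpha(1-\alpha)n^2-C_0n^{3/2}$. Applying this with $X=Y=P$ and $X=Y=P^c$, the numbers of non-edges inside $P$ and inside $P^c$ are $\frac{1-p}2\alpha^2n^2+O(n^{3/2})$ and $\frac{1-p}2(1-\alpha)^2n^2+O(n^{3/2})$. By Corollary 9 at most $2\eta n\cdot n$ pairs meet $U^c$. An edge from $P$ to $P^c$ with both ends in $U$ has $g_ug_v<0$, since coordinates in $U$ are nonzero; a non-edge inside $P$ or inside $P^c$ with both ends in $U$ has $g_ug_v>0$. Divide by $m=\frac p2n^2+O(n^{3/2})$, respectively $N-m=\frac{1-p}2n^2+O(n^{3/2})$,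 and use $2\alpha(1-\alpha)=1-s$:
$$F_{\mathrm{dec}}\ge1-s-\tfrac{4\eta}p-o(1),\qquad F'\ge s-\tfrac{4\eta}{1-p}-o(1).$$
The bound on $F$ follows from $F+F_{\mathrm{dec}}\le1$, valid whp since all degrees are at least $2$. $\square$

## 6. Exchanging an edge for a non-edge: proof of Theorem 4

The total variation distance of two integer-valued laws $q,q'$ is $d_{TV}=\frac12\sum_k|q(k)-q'(k)|$. For instance, let $m\in\{0,1\}$ be a fair coin: the law of $m$ charges $0,1$, that of $m-1$ charges $-1,0$, and the distance is $\frac12=\max_k\mathbb P(m=k)$.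

**Lemma 11 (exchange).** Let $G\sim G(n,p)$ with a uniform edge $e$, and $G'\sim G(n,p)$ with a uniform non-edge $e'$. There is $\varepsilon_n=\varepsilon_n(p)\to0$ such that for every function $\Psi$ of pairs (graph $H$ on $[n]$, non-edge of $H$) with values in $[0,1]$,
$$\bigl|\mathbb E\Psi(G-e,e)-\mathbb E\Psi(G',e')\bigr|\le\varepsilon_n. \tag{12}$$
(If no edge, respectively no non-edge, exists, the value is taken as $0$.)

*Proof.* Let $\mathcal U_k$ be the uniform law on pairs (graph with $k$ edges, non-edge of it), $0\le k\le N-1$. Given $m\ge1$, the pair $(G,e)$ is uniform over pairs ($m$-edge graph, edge of it). The map $(G,e)\mapsto(G-e,e)$ is a bijection from these pairs onto pairs ($(m-1)$-edge graph, non-edge of it), with inverse $(H,e)\mapsto(H+e,e)$. So given $m$, $(G-e,e)$ has law $\mathcal U_{m-1}$. Given $m'=|E(G')|\le N-1$, the pair $(G',e')$ has law $\mathcal U_{m'}$. Both laws are mixtures of the same $\mathcal U_k$, with weights given by the laws of $m-1$ and of $m$, up to the events $m=0$ and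 $m'=N$. So the two expectations differ by at most $d_{TV}(m-1,m)+\mathbb P(m=0)+\mathbb P(m'=N)$, and the last two terms tend to $0$.

It remains to bound $d_{TV}(m-1,m)=\frac12\sum_k|\mathbb P(m=k+1)-\mathbb P(m=k)|$. The ratio $\mathbb P(m=k+1)/\mathbb P(m=k)=\frac{(N-k)p}{(k+1)(1-p)}$ decreases in $k$, so the binomial weights rise from $0$ to their maximum and then fall to $0$. The sum telescopes on each side, and $d_{TV}(m-1,m)=\max_k\mathbb P(m=k)$. By (9) for $m-pN$, a sum of $N$ i.i.d. copies of $W_{12}$, with $v=0$ and all coefficients $1$, this is at most $C/(\sigma\sqrt N)\to0$. $\square$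

*Proof of Theorem 4.* **Step 1: a lower bound for $F$ on average.** By definition $\mathbb EF(G)=\mathbb P(\mathrm{inc}(G-e,e)=1)$ and $\mathbb EF'(G')=\mathbb P(\mathrm{inc}(G',e')=1)$. Apply (12) with $\Psi=\mathrm{inc}$, then the third bound in (11), using that all quantities are bounded and that $G,G'$ have the same law:
$$\mathbb EF(G)=\mathbb EF'(G')+o(1)\ge\mathbb Es(G)-\tfrac{5\eta}{1-p}-o(1). \tag{13}$$

**Step 2: combination with the pointwise upper bound.** Let $X=s(G)-F(G)\in[-\frac12,1]$. By (11), $X\ge-5\eta/p$ whp, so $\mathbb EX^-\le\frac{5\eta}p+o(1)$. By (13), $\mathbb EX\le\frac{5\eta}{1-p}+o(1)$. Hence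
$$\mathbb E|X|=\mathbb EX+2\,\mathbb EX^-\le\tfrac{5\eta}{1-p}+\tfrac{10\eta}p+o(1).$$
As $\eta>0$ is arbitrary, $\mathbb E|s(G)-F(G)|\to0$, so $F-s\to0$ in probability. Since $s\ge\frac12$ always, whp $F(G)\ge\frac12-\varepsilon$ for each $\varepsilon>0$. Whp all degrees are at least $2$, so $F$ is the fraction in the conjecture. $\blacksquare$

## 7. The edge of the semicircle and the cavity equation

To replace $s$ by $\frac12$ we must show that about half the coordinates of $g$ are positive. We prove more: $\sqrt n\,g_i$ looks like a standard Gaussian sample. The following facts are used, with $\widetilde W=W/(\sigma\sqrt n)$.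

- *Semicircle law.* Let $Y$ have density $\frac1{2\pi}\sqrt{4-x^2}$ on $[-2,2]$; write $\mathrm{sc}$ for its law. The empirical eigenvalue distribution of $\widetilde W$ converges weakly, in probability, to $\mathrm{sc}$. Also $\|\widetilde W\|\to2$ in probability (Füredi–Komlós 1981; Bai–Yin 1988).
- *Sub-Gaussian norm.* $\|\xi\|_{\psi_2}=\inf\{K>0:\mathbb Ee^{\xi^2/K^2}\le2\}$. For example, $|\xi|\le M$ implies $\|\xi\|_{\psi_2}\le M/\sqrt{\log2}$. If the $\xi_j$ are independent, centered, with norms at most $K$, and $\|y\|=1$, then $\|\sum y_j\xi_j\|_{\psi_2}\le CK$ with an absolute constant $C$.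
- *Hanson–Wright (Rudelson–Vershynin 2013).* If $\xi$ has independent centered coordinates with $\psi_2$-norms at most $K$, then
$$\mathbb P\bigl(|\xi^TB\xi-\mathbb E\xi^TB\xi|>x\bigr)\le2\exp\Bigl(-c\min\Bigl(\frac{x^2}{K^4\|B\|_F^2},\frac x{K^2\|B\|}\Bigr)\Bigr).$$
- *Dvoretzky–Kiefer–Wolfowitz (Massart).* The empirical distribution function of $k$ i.i.d. variables deviates from the true one by more than $\varepsilon$ somewhere with probability at most $2e^{-2k\varepsilon^2}$.

Two computations for $Y$. With $x=2-u$ the density is $\frac1{2\pi}\sqrt{u(4-u)}\le\frac{\sqrt u}\pi$, so $\mathbb P(Y>2-t)\le\frac2{3\pi}t^{3/2}\le\frac12t^{3/2}$ for $0<t\le4$. With $u=4\sin^2\varphi$,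
$$\mathbb E(2-Y)^{-1}=\frac1{2\pi}\int_0^4\sqrt{\frac{4-u}u}\,du=\frac1{2\pi}\int_0^{\pi/2}8\cos^2\varphi\,d\varphi=1 .$$

**Lemma 12 (location of $\nu$).** $\nu/\sqrt n\to2\sigma$ in probability. Hence, with $b=a/\sigma$ and $\mathbf e=\mathbf 1/\sqrt n$,
$$\widetilde Wg+b\,\mathbf e-2g=\tilde r,\qquad\|\tilde r\|\to0\text{ in probability},\qquad|b|\le C\text{ whp}. \tag{14}$$

*Proof.* Step 1 of Section 3 gave $1-\lambda_2\le\|W\|/\min_id_i\le(2\sigma+o(1))\sqrt n/(pn)$. Conversely, let $y$ range over the span of two top eigenvectors of $W$. As $J\succeq0$, $y^TAy\ge(\mu_2(W)-p)\|y\|^2$. By the semicircle law, for every fixed $\varepsilon>0$ a positive fraction of the eigenvalues of $\widetilde W$ exceeds $2-\varepsilon$, so $\mu_2(W)\ge(2\sigma-o(1))\sqrt n$. By Courant–Fischer with this two-dimensional space, $1-\lambda_2\ge(\mu_2(W)-p)/\max_id_i$. With (F2), $\sqrt n(1-\lambda_2)\to2\sigma/p$, so $\nu/\sqrt n\to2\sigma$. Divide (7) by $\sigma\sqrt n$; then $\tilde r=r/(\sigma\sqrt n)+(\nu/(\sigma\sqrt n)-2)g$. $\square$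

**Definition (cavity notation).** For $I\subset[n]$ let $\mathsf c=I^c$, $H=\widetilde W_{\mathsf c\mathsf c}$, $X=\widetilde W_{I\mathsf c}$. For fixed $I$, $X$ is independent of $H$. For $\kappa>0$ let $\Pi$ be the spectral projection of $H$ on $(2-\kappa,\infty)$, and let $B=(\mathrm{Id}-\Pi)(2-H)^{-1}$, set to $0$ on $\mathrm{ran}\,\Pi$. So $0\preceq B\preceq\kappa^{-1}$, and $B(2-H)=\mathrm{Id}-\Pi$. Put $\tau=\mathrm{Tr}B/n$.

**Lemma 13 (cavity equation).** With $z:=\Pi g_{\mathsf c}+bB\mathbf e_{\mathsf c}$,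
$$g_{\mathsf c}=z+BX^Tg_I-B\tilde r_{\mathsf c}, \tag{15}$$
$$(2-XBX^T)g_I=Xz+b\mathbf e_I+\widetilde W_{II}g_I-XB\tilde r_{\mathsf c}-\tilde r_I. \tag{16}$$

*Proof.* Block $\mathsf c$ of (14) reads $(2-H)g_{\mathsf c}=X^Tg_I+b\mathbf e_{\mathsf c}-\tilde r_{\mathsf c}$. Apply $B$; the left side becomes $g_{\mathsf c}-\Pi g_{\mathsf c}$, and this is (15). Block $I$ reads $2g_I=Xg_{\mathsf c}+\widetilde W_{II}g_I+b\mathbf e_I-\tilde r_I$. Insert (15). $\square$

A toy check of the algebra: replace $\widetilde W$ by the $2\times2$ matrix with zero diagonal and off-diagonal entry $w$, and take $b=0$, $\tilde r=0$, $\kappa<1$, $I=\{1\}$. Then $H=(0)$, $\Pi=0$, $B=\frac12$, and (16) says $(2-\frac{w^2}2)g_1=0$. So $g_1\ne0$ forces $w=\pm2$, which is indeed when $2$ is an eigenvalue of that matrix.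

The heuristic is now visible. If $XBX^T\approx\tau\approx1$ and the other terms on the right are small, (16) says $g_i\approx(Xz)_i$ for $i\in I$, a sum of many independent small terms, provided $z$ has small coordinates and were independent of $X$. It is not: $z$ involves $g$. But $z$ lies in the space $\mathrm{ran}\,\Pi+\mathrm{span}(B\mathbf e_{\mathsf c})$, which depends only on $H$. If this space has dimension much smaller than $|I|$, a union bound over it is affordable.

**Lemma 14 (spectral bounds).** For each fixed $\kappa\in(0,1)$, whp, for all $I$ simultaneously,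
$$\mathrm{rank}\,\Pi\le\kappa^{3/2}n,\qquad\tau\le\tfrac98,\qquad\|B\|_F^2\le10\kappa^{-1/2}n. \tag{17}$$

*Proof.* By Cauchy interlacing $\mu_j(H)\le\mu_j(\widetilde W)$ for all $j\le|\mathsf c|$ (eigenvalues in decreasing order), for every $I$. So upper bounds for counts of large eigenvalues of $\widetilde W$ pass to all $H$ at once.

*First bound.* $\mathrm{rank}\,\Pi\le\#\{j:\mu_j(\widetilde W)>2-\kappa\}\le(\frac12\kappa^{3/2}+o(1))n$.

*Second.* Let $f_\kappa(x)=1/\max(2-x,\kappa)$, which is bounded, continuous, increasing and positive where it is used, namely on $\mathbb R$. Then $\mathrm{Tr}B\le\mathrm{Tr}f_\kappa(H)\le\mathrm{Tr}f_\kappa(\widetilde W)=n(\int f_\kappa\,d\mathrm{sc}+o(1))$, and $\int f_\kappa\,d\mathrm{sc}\le\mathbb E(2-Y)^{-1}=1$.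

*Third.* For $u=2^j\kappa$, $j\ge0$, we have $\#\{i:\mu_i(H)>2-u\}\le u^{3/2}n$: for the finitely many $u<4$ by the semicircle law and $\mathbb P(Y>2-u)\le\frac12u^{3/2}$, and for $u\ge4$ trivially. Group the eigenvalues with $2^j\kappa\le2-\mu<2^{j+1}\kappa$:
$$\|B\|_F^2\le\sum_{j\ge0}(2^j\kappa)^{-2}(2^{j+1}\kappa)^{3/2}n=\kappa^{-1/2}n\,\frac{2^{3/2}}{1-2^{-1/2}}\le10\kappa^{-1/2}n.\qquad\square$$

## 8. No coordinate of $g$ is of order one

For a Gaussian limit of $(Xz)_i$ we need $\|z\|_\infty$ small. This comes from the cavity equation with a single vertex removed.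

**Proposition 15.** $\|g\|_\infty\to0$ in probability.

*Proof.* Fix $\kappa\in(0,1)$, take $I=\{i\}$, and write $H_i,X_i,\Pi_i,B_i$. The row $X_i$ has i.i.d. entries of variance $1/n$ and $\psi_2$-norm at most $C_p/\sqrt n$, and it is independent of $H_i$.

**Step 1: three bounds for all $i$.** Condition on $H_i$ satisfying the first two bounds in (17), an event determined by $H_i$. We have $\|B_i\|\le\kappa^{-1}$, $\|B_i\|_F^2\le n/\kappa^2$, $\|\Pi_i\|_F^2\le n$, $\mathbb E[X_iB_iX_i^T\mid H_i]=\frac1n\mathrm{Tr}B_i$, and $\mathbb E[X_i\Pi_iX_i^T\mid H_i]=\frac1n\mathrm{rank}\,\Pi_i\le\kappa^{3/2}$. Hanson–Wright with $K=C_p/\sqrt n$ gives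
$$\bigl|X_iB_iX_i^T-\tfrac1n\mathrm{Tr}B_i\bigr|\le\tfrac18,\qquad\|X_i\Pi_i\|^2=X_i\Pi_iX_i^T\le2\kappa^{3/2},$$
each with failure probability at most $2e^{-c(p,\kappa)n}$. Since $\|B_i\mathbf e_{\mathsf c}\|\le\kappa^{-1}$, Hoeffding gives $|X_iB_i\mathbf e_{\mathsf c}|\le n^{-1/4}$ with failure probability at most $2e^{-c(p,\kappa)\sqrt n}$. A union bound over the $n$ values of $i$, with Lemma 14, shows that all these hold for all $i$ whp.

**Step 2: conclusion from (16).** Here $\widetilde W_{II}=0$. The coefficient of $g_i$ is at least $2-\frac98-\frac18=\frac34$. On the right side, $|X_iz|\le\|X_i\Pi_i\|\,\|g_{\mathsf c}\|+|b|\,|X_iB_i\mathbf e_{\mathsf c}|\le\sqrt2\,\kappa^{3/4}+o(1)$, whatever $g$ is. The term $b\mathbf e_I$ is $O(n^{-1/2})$, and $|X_iB_i\tilde r_{\mathsf c}|\le\|\widetilde W\|\kappa^{-1}\|\tilde r\|\le3\kappa^{-1}\|\tilde r\|=o(1)$ uniformly in $i$. So $\max_i|g_i|\le\frac43(\sqrt2\,\kappa^{3/4}+o(1))$ whp. As $\kappa$ is arbitrary, the claim follows. $\square$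

## 9. The empirical distribution of $\sqrt n\,g$

Now remove a small positive fraction of the vertices. Fix a small $\delta>0$ (small depending on $p$), set $\kappa=\delta^{5/6}$, and let $I$ be a uniformly random subset of size $k=\lfloor\delta n\rfloor$, independent of $G$. Conditionally on $I$, $W$ keeps its law.

The choice of $\kappa$ balances two demands. The space containing $z$ has dimension about $\kappa^{3/2}n$, which should be much smaller than $k\approx\delta n$. And we want $z\approx g_{\mathsf c}$, where the error $\|BX^Tg_I\|$ will be of order $\kappa^{-1/2}\|g_I\|$, with $\|g_I\|^2$ about $\delta$. So $\delta\ll\kappa\ll\delta^{2/3}$, and the exponent $\frac56$ lies between $\frac23$ and $1$.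

Write $x_i=\sqrt n\,g_i$ and $\zeta_i=\sqrt n\,(Xz)_i$ for $i\in I$. The bounds below hold whp for fixed $\delta$, unless another probability is stated.

**Step 1: the matrices in (16) are nearly scalar.** The purpose is to replace $2-XBX^T$ by the number $2-\tau$. First, $\|X\|\le\|\widetilde W\|\le3$, and $\|\widetilde W_{II}\|\le C_p\delta^{1/2}$ by the proof of (F1) for $k\times k$ matrices. Next we claim $\|XBX^T-\tau\,\mathrm{Id}\|\le C_p\delta^{1/6}$. For a fixed unit $y\in\mathbb R^k$, $X^Ty$ has independent centered coordinates of variance $1/n$ and $\psi_2$-norm at most $C_p/\sqrt n$, and the conditional mean of $y^TXBX^Ty$ given $H$ is $\tau$. Hanson–Wright with (17) gives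
$$\mathbb P\bigl(|y^TXBX^Ty-\tau|>v\mid H\bigr)\le2\exp\bigl(-c_pn\min(v^2\kappa^{1/2}/10,\ v\kappa)\bigr).$$
For $v=C_p\delta^{1/6}$ we have $v^2\kappa^{1/2}=C_p^2\delta^{1/3+5/12}=C_p^2\delta^{3/4}\ge C_p^2\delta$ and $v\kappa=C_p\delta$. If $C_p$ is large this beats a union bound over a $\frac14$-net of size at most $9^k\le9^{\delta n}$, and the norm is at most twice the maximum over the net. So the claim holds.

As $\tau\le\frac98$, for small $\delta$ we get $XBX^T\preceq2$. Since $B^2\preceq\kappa^{-1}B$, $XB^2X^T\preceq2\kappa^{-1}$, that is, $\|BX^T\|^2\le2\delta^{-5/6}$.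

**Step 2: $z$ is close to $g_{\mathsf c}$.** Since $I$ is independent of $G$, $\mathbb E[\|g_I\|^2\mid G]=k/n\le\delta$, and by Markov $\|g_I\|^2\le\delta^{11/12}$ with probability at least $1-\delta^{1/12}$. On this event (15) gives
$$\|z-g_{\mathsf c}\|\le\sqrt2\,\delta^{-5/12}\delta^{11/24}+\kappa^{-1}\|\tilde r\|=\sqrt2\,\delta^{1/24}+o(1)\le2\delta^{1/24}.$$
Since $1\ge\|g_{\mathsf c}\|\ge1-\delta^{11/12}$, and $\|g\|_\infty\to0$ by Proposition 15,
$$\bigl|\|z\|-1\bigr|\le C\delta^{1/24},\qquad\|z\|_\infty\le\|g\|_\infty+\|z-g_{\mathsf c}\|\le3\delta^{1/24}. \tag{18}$$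

**Step 3: the reduced equation.** Multiply (16) by $\sqrt n$ and move $(XBX^T-\tau)g_I$ to the right:
$$(2-\tau)x_i=\zeta_i+b+\varepsilon_i,\qquad\frac1k\sum_{i\in I}\varepsilon_i^2\le C_p\delta^{1/4}. \tag{19}$$
Indeed $(\varepsilon_i)=\sqrt n\,[(XBX^T-\tau)g_I+\widetilde W_{II}g_I-XB\tilde r_{\mathsf c}-\tilde r_I]$. By Step 1, $\|XB\tilde r_{\mathsf c}\|\le\sqrt2\,\delta^{-5/12}\|\tilde r\|=o(1)$, so on the event of Step 2
$$\frac1k\sum_{i\in I}\varepsilon_i^2\le\frac nk\bigl(C_p\delta^{1/6}\delta^{11/24}+o(1)\bigr)^2\le C_p\,\delta^{-1+1/3+11/12}=C_p\delta^{1/4}.$$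

**Step 4: a space of low dimension containing $z$.** Let $V=\mathrm{ran}\,\Pi+\mathrm{span}(B\mathbf e_{\mathsf c})$. Given $I$, it is determined by $H$, hence independent of $X$. It contains $z$, and by (17) $\dim V\le\kappa^{3/2}n+1\le2\delta^{5/4}n$.

**Step 5: $b$ is small.** The constant shift $b$ must be removed, since it would bias the signs. For a fixed unit $w\in V$, $\frac{\sqrt n}k\mathbf 1_I^TXw=\frac1{k\sigma}\sum_{i\in I,j\in\mathsf c}W_{ij}w_j$. The sum of the squared interval lengths of the terms $W_{ij}w_j$ is $k$, so Hoeffding gives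
$$\mathbb P\bigl(|\tfrac{\sqrt n}k\mathbf 1_I^TXw|>v\mid H\bigr)\le2e^{-2\sigma^2v^2k}.$$
A $\frac12$-net of the unit sphere of $V$ has at most $5^{2\delta^{5/4}n}$ points. With $v=C_p\delta^{1/8}$ the exponent $2\sigma^2v^2k$ is of order $C_p^2\delta^{5/4}n$, and for $C_p$ large the union bound applies. A linear functional on $V$ has norm at most twice its maximum over the net, and $\|z\|\le2$, so $|\frac1k\sum_I\zeta_i|\le C_p\delta^{1/8}$.

Moreover $\frac1k\sum_Ix_i\to0$ in probability: given $G$ this is an average over a sample without replacement, with mean $\frac1n\sum_ix_i=n^{-1/2}\sum_ig_i=a/(p\sqrt n)\to0$ and variance at most $\frac1k\cdot\frac1n\sum_ix_i^2=\frac1k$. Also $|\frac1k\sum_I\varepsilon_i|\le C_p\delta^{1/8}$ by Cauchy–Schwarz. Averaging (19) over $I$, with $0\le\tau\le\frac98$, gives $|b|\le C_p\delta^{1/8}$.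

**Step 6: a Gaussian law for all candidates at once.** Let $\mathcal Z=\{w\in V:\frac12\le\|w\|\le2,\ \|w\|_\infty\le3\delta^{1/24}\}$, and let $\mathcal Z_0$ be a maximal $\delta$-separated subset, so that $|\mathcal Z_0|\le(5/\delta)^{2\delta^{5/4}n}$. For $w\in\mathcal Z_0$ the variables $\zeta_i^w=\sqrt n\,(Xw)_i=\frac1\sigma\sum_jW_{ij}w_j$, $i\in I$, are i.i.d. given $H$, with variance $\|w\|^2$. Berry–Esseen, as in the proof of (9), gives $\sup_u|\mathbb P(\zeta_i^w\le u\mid H)-\Phi(u/\|w\|)|\le C\|w\|_\infty/(\sigma\|w\|)\le C_p\delta^{1/24}$. By Dvoretzky–Kiefer–Wolfowitz the empirical distribution function of $(\zeta_i^w)_{i\in I}$ deviates from the true one by more than $\delta^{1/24}$ with probability at most $2e^{-2\delta^{1/12}k}$. Here $\delta^{1/12}k$ is about $\delta^{13/12}n$, while $\log|\mathcal Z_0|\le2\delta^{5/4}\log(5/\delta)\,n$. Since $\frac54>\frac{13}{12}$, for small $\delta$ a union bound shows that whp, for all $w\in\mathcal Z_0$,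
$$\sup_u\Bigl|\tfrac1k\#\{i\in I:\zeta_i^w\le u\}-\Phi(u/\|w\|)\Bigr|\le C_p\delta^{1/24}. \tag{20}$$

**Step 7: transfer to $g$.** By (18), $z\in\mathcal Z$ for small $\delta$. Choose $z'\in\mathcal Z_0$ with $\|z-z'\|\le\delta$. Then $\frac1k\sum_I(\zeta_i-\zeta_i^{z'})^2=\frac nk\|X(z-z')\|^2\le\frac nk\cdot9\delta^2\le C\delta$. Put $\varepsilon_i'=\varepsilon_i+b+(\zeta_i-\zeta_i^{z'})$; with (19) and $b^2\le C_p\delta^{1/4}$,
$$(2-\tau)x_i=\zeta_i^{z'}+\varepsilon_i',\qquad\frac1k\sum_{i\in I}\varepsilon_i'^2\le C_p\delta^{1/4},\qquad\bigl|\|z'\|-1\bigr|\le C\delta^{1/24}. \tag{21}$$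
By Chebyshev at most $C_p\delta^{1/4-1/12}k=C_p\delta^{1/6}k$ indices have $|\varepsilon_i'|>\delta^{1/24}$.

**Step 8: $\tau$ is close to $1$.** The matrix $H$ has size $n-k$, and $H=\sqrt{(n-k)/n}$ times a matrix with the normalization of $\widetilde W$ for size $n-k$. So its empirical eigenvalue distribution converges to the law of $\sqrt{1-\delta}\,Y$. The function $(2-x)^{-1}\mathbf 1(x\le2-\kappa)$ is bounded and has its only discontinuity at a point to which the limit law gives no mass. Hence, in probability as $n\to\infty$,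
$$\tau\to\tau_\delta:=(1-\delta)\,\mathbb E\Bigl[\bigl(2-\sqrt{1-\delta}\,Y\bigr)^{-1}\mathbf 1\bigl(\sqrt{1-\delta}\,Y\le2-\kappa\bigr)\Bigr].$$
If $Y\ge0$ then $(2-\sqrt{1-\delta}\,Y)^{-1}\le(2-Y)^{-1}$; if $Y<0$ it is at most $\frac12$. So it is dominated by $\frac12+(2-Y)^{-1}$, which is integrable, and dominated convergence gives $\tau_\delta\to\mathbb E(2-Y)^{-1}=1$ as $\delta\to0$.

**Proposition 16.** For each $u\in\mathbb R$, $\frac1n\#\{i\le n:\sqrt n\,g_i\le u\}\to\Phi(u)$ in probability. In particular $\alpha\to\frac12$ and $s\to\frac12$ in probability.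

*Proof.* Fix $u$. By (21), $x_i\le u$ iff $\zeta_i^{z'}+\varepsilon_i'\le(2-\tau)u$. Discard the at most $C_p\delta^{1/6}k$ indices with $|\varepsilon_i'|>\delta^{1/24}$ and apply (20) with $w=z'$ at the two points $(2-\tau)u\pm\delta^{1/24}$:
$$\Phi\Bigl(\tfrac{(2-\tau)u-\delta^{1/24}}{\|z'\|}\Bigr)-C_p\delta^{1/24}\le\tfrac1k\#\{i\in I:x_i\le u\}\le\Phi\Bigl(\tfrac{(2-\tau)u+\delta^{1/24}}{\|z'\|}\Bigr)+C_p\delta^{1/24}.$$
By Step 8, whp $|\tau-\tau_\delta|\le\delta$. Since $\tau_\delta\to1$ and $\|z'\|$ is within $C\delta^{1/24}$ of $1$, there is $\omega(\delta)=\omega_{p,u}(\delta)\to0$ as $\delta\to0$ such that, with probability at least $1-\delta^{1/12}-o(1)$,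
$$\bigl|\tfrac1k\#\{i\in I:x_i\le u\}-\Phi(u)\bigr|\le\omega(\delta).$$
Given $G$, $\#\{i\in I:x_i\le u\}$ is hypergeometric, so $\frac1k\#\{i\in I:x_i\le u\}$ has mean $\frac1n\#\{i\le n:x_i\le u\}$ and variance at most $\frac1{4k}$; the difference of the two fractions tends to $0$ in probability. Hence
$$\limsup_n\mathbb P\Bigl(\bigl|\tfrac1n\#\{i:x_i\le u\}-\Phi(u)\bigr|>2\omega(\delta)+\delta\Bigr)\le\delta^{1/12}.$$
The variable inside does not involve $\delta$. Letting $\delta\to0$ proves the first claim. For $u=0$ the fraction is $1-\alpha$, so $\alpha\to\frac12$ and $s\to\frac12$. $\square$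

## 10. All four fractions: end of the proof of Theorem 5

The Gaussian limit is Proposition 16. It remains to treat the fractions and the sign rule. Throughout, (11) is used with $\eta$ arbitrarily small.

**Step 1: removals.** $F\to\frac12$ in probability, by Theorem 4 and $s\to\frac12$. By (11), $F_{\mathrm{dec}}\ge1-s-o(1)$ in probability. Since $F+F_{\mathrm{dec}}\le1$ whp, $F_{\mathrm{dec}}\to\frac12$.

**Step 2: additions that decrease the gap.** By (11), $F'\ge s-o(1)$ in probability. By the equality in (13) and Theorem 4, $\mathbb EF'=\mathbb EF+o(1)=\mathbb Es+o(1)$. A bounded variable $F'-s$ whose negative part tends to $0$ in probability and whose mean tends to $0$ tends to $0$ in $L^1$. So $F'\to\frac12$.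

**Step 3: additions that increase the gap.** Let $F'_+$ be the fraction of non-edges whose addition strictly increases $\lambda_2$. Then $F'_+\le1-F'\le1-s+o(1)$ in probability. Adding $e$ to $H$ increases $\lambda_2$ iff removing $e$ from $H+e$ decreases it. Apply (12) with $\Psi(H,e)=1$ if $H$ has no isolated vertices and $\lambda_2(H+e)>\lambda_2(H)$, and $\Psi=0$ otherwise; graphs with a vertex of degree at most $1$ have probability $o(1)$. This gives $\mathbb EF'_+=\mathbb EF_{\mathrm{dec}}+o(1)=\mathbb E(1-s)+o(1)$. As in Step 2, with the inequality reversed, $\mathbb E|F'_+-(1-s)|\to0$, so $F'_+\to\frac12$.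

**Step 4: the sign of $g_ug_v$ decides for almost all edges.** By Proposition 10 and Corollary 9, the edges with $g_ug_v<0$ that are not decreasing must meet $U^c$; at most $2\eta n^2$ edges do, which is an $O(\eta)$ fraction with a constant depending on $p$. As $\eta$ is arbitrary, all but an $o(1)$ fraction of the edges with $g_ug_v<0$ are decreasing.

Vertices with $g_i=0$ lie in $U^c$, so edges with $g_ug_v=0$ also have fraction $o(1)$. By the count in Proposition 10 applied to edges, those inside $P$ or inside $P^c$ number $\frac p2sn^2+O(n^{3/2})$. Such an edge has $g_ug_v>0$ unless an endpoint in $P^c$ has $g=0$. Hence the edges with $g_ug_v>0$ have fraction $s+o(1)$. The increasing edges have fraction $F=s+o(1)$, and by the previous paragraph all but an $o(1)$ fraction of the edges that are increasing have $g_ug_v>0$. So the increasing edges with $g_ug_v>0$ have fraction $s+o(1)$, the same as all edges with $g_ug_v>0$, and all but an $o(1)$ fraction of the edges with $g_ug_v>0$ are increasing. All statements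 here are in probability. $\blacksquare$
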